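# Long monochromatic Berge cycles in $t$-coloured complete $t$-uniform hypergraphs

Throughout, $t\ge 2$ is an integer and $\alpha_t:=\frac{2t-2}{2t-1}=1-\frac1{2t-1}$.

## 1. Three theorems on monochromatic Berge cycles

**Theorem 1.** For all $\eta>0$ and every integer $t\ge2$ there is $n_0=n_0(\eta,t)$ such that for every $n\ge n_0$ every $t$-colouring of $\mathcal K^t_n$ contains a monochromatic Berge cycle of length at least $(\alpha_t-\eta)n$.

Here $\mathcal K_n^t$ is the complete $t$-uniform hypergraph on $n$ vertices: its edges are all $t$-element subsets of an $n$-element vertex set. A $t$-colouring gives each edge one of $t$ colours, so the uniformity and the number of colours are the same number.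

**Definition (Berge cycle).** A Berge cycle of length $\ell\ge2$ consists of distinct vertices $v_1,\dots,v_\ell$ (its *core*) and distinct edges $e_1,\dots,e_\ell$ with $v_i,v_{i+1}\in e_i$ for all $i$, indices modulo $\ell$. It is monochromatic if all $e_i$ have the same colour.

Only the core counts for the length, and the edges may meet each other in any way. For example, $\mathcal K_4^3$ on $\{1,2,3,4\}$ has a Berge cycle of length $4$ with core $1,2,3,4$ and edges $123,\,234,\,134,\,124$, in this order. The core $1,2$ with the edges $123,124$ is a Berge cycle of length $2$. For $t=2$ and $\ell\ge3$ a Berge cycle is an ordinary cycle.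

The statement of Theorem 1 is posed as a conjecture in the survey "Monochromatic Structures in Edge-coloured Graphs and Hypergraphs". The case $t=2$ is known (Faudree et al.), and so is $t=3$ (Gyárfás and Sárközy). Below, $t=2$ is quoted, and for $t\ge3$ a full proof is given which does not assume the case $t=3$. The proof gives more.

**Theorem 2.** Let $t\ge3$ and $\eta>0$. There are $\delta>0$ and $n_0$ such that if $n\ge n_0$ and $\mathcal H\subseteq\mathcal K_n^t$ omits at most $\delta n^t$ edges, then for every $t$-colouring of $\mathcal H$ there is one colour $c$ such that $\mathcal H$ contains a Berge cycle of colour $c$ of *every* length $\ell$ with $2\le \ell\le(\alpha_t-\eta)n$.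

**Theorem 3 (stability and converse).** Let $t\ge 3$. For every $\varepsilon>0$ there are $\delta>0$ and $n_0$ such that if $n\ge n_0$ and a $t$-colouring of $\mathcal K_n^t$ has no monochromatic Berge cycle of length $\ge(\alpha_t+\delta)n$, then there are a colour $u$ and pairwise disjoint vertex sets $A_c$ $(c\ne u)$ with $\big||A_c|-\frac n{2t-1}\big|\le\varepsilon n$ such that all but at most $\varepsilon n^t$ edges obey

* (R1) an edge of colour $c\neq u$ is disjoint from $A_c$ or contained in $A_c$;
* (R2) an edge of colour $u$ has at most one vertex outside $\bigcup_{c\ne u} A_c$.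

Conversely, for any disjoint sets $A_c$ $(c\ne u)$, colourings in which all edges obey (R1), (R2) exist, and all their monochromatic Berge cycles have length at most $\max\{\max_{c}|A_c|,\ \max_{c}(n-|A_c|),\ 2|\bigcup_c A_c|\}$.

Theorem 2 with $\mathcal H=\mathcal K_n^t$ contains Theorem 1 for $t\ge3$, since the single length $\lfloor(\alpha_t-\eta')n\rfloor$ with $\eta'=\eta/2$ already suffices for large $n$.

## 2. The colouring with constant $\alpha_t$, and the case of graphs

The colourings of (R1), (R2) explain where $\alpha_t$ comes from, so we prove the converse part of Theorem 3 first.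

**Proof of the converse in Theorem 3.** *Existence.* Let $T$ be an edge. If $T$ is disjoint from some $A_c$, then colour $c$ is allowed for $T$ by (R1). Otherwise $T$ meets all $t-1$ disjoint sets $A_c$, so at least $t-1$ of its $t$ vertices lie in $\bigcup A_c$, and colour $u$ is allowed by (R2).

*Lengths.* Take a Berge cycle of colour $c\ne u$. Consecutive core vertices lie in a common edge of colour $c$, so by (R1) both are in $A_c$ or both are outside. Hence the core is inside $A_c$ or inside its complement, and the length is at most $\max\{|A_c|,n-|A_c|\}$. In a Berge cycle of colour $u$, (R2) says that no two cyclically consecutive core vertices lie outside $\bigcup A_c$. So each core vertex outside is followed by one inside, at most half of the core lies outside, and the length is at most $2|\bigcup A_c|$. $\square$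

Take $|A_c|=\lfloor n/(2t-1)\rfloor$. Then $n-|A_c|=\lceil\alpha_tn\rceil$, while $2|\bigcup A_c|=(2t-2)\lfloor n/(2t-1)\rfloor\le\alpha_tn$. So every monochromatic Berge cycle has length at most $\lceil\alpha_tn\rceil$, and $\alpha_t$ in Theorem 1 is sharp. (Colourings with this bound for every $n$ were given by Gyárfás and Sárközy.)

**The smallest instance by hand.** Let $t=3$, $n=5$, vertices $a,b,x,y,z$, with $A_1=\{a\}$, $A_2=\{b\}$, $u=3$. Colour the four triples avoiding $a$ with $1$, the triples $axy,axz,ayz$ with $2$, and the triples $abx,aby,abz$ with $3$. Colour $1$ is a copy of $\mathcal K_4^3$ and has a Berge cycle of length $4$, as seen above, and none longer. Colours $2$ and $3$ have three edges each, so their Berge cycles have length at most $3$. The maximum is $4=\lceil\frac45\cdot5\rceil$.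

**A consequence for exact lengths.** For $t\ge3$ let $R_\ell$ be the $t$-colour Ramsey number of the $t$-uniform Berge cycle of length exactly $\ell$. Then $R_\ell=(\frac{2t-1}{2t-2}+o(1))\ell$. Indeed, given $\epsilon>0$ put $\eta=\alpha_t\epsilon/(1+\epsilon)$, so that $\alpha_t-\eta=\alpha_t/(1+\epsilon)$. If $n\ge(1+\epsilon)\ell/\alpha_t$ and $n$ is large, then $\ell\le(\alpha_t-\eta)n$ and Theorem 2 applies. In the other direction, if $\alpha_tn\le\ell-1$, the colouring above has no monochromatic Berge cycle of length $\ell$.

**Theorem 1 for $t=2$.** By Faudree–Schelp (1974) and Rosta (1973), $R(C_{2m},C_{2m})=3m-1$ for $m\ge3$. Put $m=\lfloor (n+1)/3\rfloor\ge\frac{n-1}3$. Then $3m-1\le n$, so for $n\ge8$ there is a monochromatic cycle of length $2m\ge\frac{2n-2}3\ge(\frac23-\eta)n$ as soon as $n\ge\frac2{3\eta}$. $\square$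

**From now on $t\ge3$.**

## 3. From hyperedges to pairs: the graphs $G_c$

We want to turn Berge cycles into ordinary cycles in graphs. Let $\mathcal H\subseteq\mathcal K_n^t$ be $t$-coloured. For each colour $c$ let $G_c$ be the graph of all pairs $uv$ contained in at least $t$ edges of colour $c$.

**Lemma 4.** If $G_c$ contains a cycle of length $\ell\ge3$, then $\mathcal H$ contains a Berge cycle of colour $c$ and length $\ell$. If $G_c$ has an edge, $\mathcal H$ contains a Berge cycle of colour $c$ and length $2$.

*Proof.* An edge $uv$ of $G_c$ lies in at least $t\ge2$ hyperedges of colour $c$; two of these with the core $u,v$ form a Berge cycle of length $2$. Let $\ell\ge3$, and consider the bipartite graph between the $\ell$ edges of the cycle and the hyperedges of colour $c$, joining a cycle edge to the hyperedges that contain it. Each cycle edge has degree at least $t$. Each hyperedge has degree at most $t$, because $t$ vertices span at most $t$ edges of a cycle (all degrees are at most $2$). So for a set $X$ of cycle edges with neighbourhood $N(X)$ we get $t|X|\le t|N(X)|$, that is $|N(X)|\ge|X|$.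 By Hall's theorem we can assign distinct hyperedges to the cycle edges, which is a Berge cycle. $\square$

**Why not one colour per pair?** A natural first attempt is to choose for each pair one colour $c$ with $uv\in G_c$, and then to look for a long monochromatic cycle in a $t$-edge-coloured complete graph. This loses too much. Let $t=3$, let $4$ divide $n$, split the vertices into four equal parts, and colour the pairs between different parts by the three perfect matchings of $K_4$ on the parts. Colour the pairs inside parts arbitrarily. Every monochromatic component has at most $n/2$ vertices, so no theorem about $3$-edge-coloured complete graphs can give a cycle longer than $n/2$, while we need about $\frac45n$. What the attempt throws away is that a hyperedge $T$ of colour $c$ typically has *all* its pairs in $G_c$. In the four-part colouring a triple from three different parts sees three colours. So we keep all $t$ graphs, a pair may have several colours, and the information we use is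

> almost every $t$-set is a clique in one of $G_1,\dots,G_t$.

## 4. Components with a large matching in the double cover

By Szemerédi's Regularity Lemma (Section 9) the problem passes to *reduced graphs* $\Gamma_1,\dots,\Gamma_t$ on $[k]$, where almost every $t$-subset of $[k]$ is a clique in some $\Gamma_c$. Long cycles in $G_c$ come from a component of $\Gamma_c$ with a large matching, in the following sense.

**Definition.** For a graph $D$, the *bipartite double cover* $B(D)$ has the vertices $v',v''$ $(v\in V(D))$ and the edges $u'v''$, $v'u''$ for each $uv\in E(D)$. Let $\tau(D)$ be the maximum size of a matching in $B(D)$. We write $|D|$ for the number of vertices; clearly $\tau(D)\le|D|$.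

For example, $\tau(K_2)=2$ (both $u'v''$ and $v'u''$), $\tau(K_3)=3$ (since $B(K_3)$ is a $6$-cycle), and the star with $s\ge1$ leaves has $\tau=2$. A clique on $v_1,\dots,v_q$ with $q\ge2$ has $\tau=q$, by the matching $v_i'v_{i+1}''$ (indices modulo $q$).

**Lemma 5.** There are disjoint $I,S\subseteq V(D)$ such that $D$ has no edge between $I$ and $V(D)\setminus S$ (in particular $I$ is independent), and $\tau(D)=|D|-|I|+|S|$.

*Proof.* By König's theorem $B(D)$ has a vertex cover $\{v':v\in P\}\cup\{v'':v\in P^*\}$ with $|P|+|P^*|=\tau(D)$. Put $S=P\cap P^*$ and $I=V(D)\setminus(P\cup P^*)$. Then $|P|+|P^*|=|P\cup P^*|+|P\cap P^*|=|D|-|I|+|S|$. If $u\in I$ and $uv\in E(D)$, then $u'v''$ is covered and $u\notin P$, so $v\in P^*$; likewise $v'u''$ is covered and $u\notin P^*$, so $v\in P$. Hence $v\in S$. $\square$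

For the star, $I$ is the set of leaves and $S$ the centre: $(s+1)-s+1=2$.

**Proposition 6.** For $t\ge 3$, $\eta>0$ there are $\delta_R>0$, $k_R$ such that if $k\ge k_R$ and $\Gamma_1,\dots,\Gamma_t$ are graphs on $[k]$ for which all but at most $\delta_Rk^t$ $t$-subsets of $[k]$ are cliques in some $\Gamma_c$, then some component $D$ of some $\Gamma_c$ has $\tau(D)\ge(\alpha_t-\eta)k$.

**Proposition 7.** For $t\ge 3$, $\varepsilon>0$ there are $\delta_S>0$, $k_S$ such that if $k\ge k_S$, all but at most $\delta_Sk^t$ $t$-subsets of $[k]$ are cliques in some $\Gamma_c$, and $\tau(D)<(\alpha_t+\delta_S)k$ for all components $D$ of all $\Gamma_c$, then there are a colour $u$ and disjoint $A_c\subseteq[k]$ $(c\ne u)$ with $\big||A_c|-\frac{k}{2t-1}\big|\le\varepsilon k$ such that for each $c\neq u$ at most $\varepsilon k^2$ edges of $\Gamma_c$ join $A_c$ to $[k]\setminus A_c$, and at most $\varepsilon k^2$ edges of $\Gamma_u$ lie inside $[k]\setminus\bigcup A_c$.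

**Two obstructions, tied.** Let $2t-1$ divide $k$, and let $A_c$ $(c\neq u)$ be disjoint sets of size $\frac k{2t-1}$ in $[k]$. For $c\ne u$ let $\Gamma_c$ consist of two cliques, on $A_c$ and on its complement. Let $\Gamma_u$ consist of all pairs that meet $\bigcup A_c$. As in Section 2, every $t$-set is a clique in some graph. For $c\ne u$ the larger component is a clique on $\alpha_tk$ vertices and has $\tau=\alpha_tk$. The graph $\Gamma_u$ is connected on all of $[k]$, but with $I=[k]\setminus\bigcup A_c$ and $S=\bigcup A_c$ the vertices $v'$ $(v\notin I)$ and $v''$ $(v\in S)$ cover $B(\Gamma_u)$, so $\tau(\Gamma_u)\le k-\frac{tk}{2t-1}+\frac{(t-1)k}{2t-1}=\alpha_tk$. So a colour may fail because its components are small, or because a large component contains a large independent set with a small neighbourhood, and both kinds of failure occur together in the extremal picture. An argument that only looks for a large component finds $\Gamma_u$ and learns nothing.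

## 5. A limit object for "no component is good"

Suppose every component $D$ of every $\Gamma_c$ has $\tau(D)<(1-\beta)k$. Each colour then has a coarse reason for its failure, made of at most four vertex classes. Since there are boundedly many class vectors, we can pass to a limit with finitely many parts. We record pairs that are surely *not* edges of $\Gamma_c$; they form a graph $H_c$.

**Definition ($\beta$-configuration).** Let $\beta\in[\frac1{2t-1},\frac14]$. There is a finite set of *atoms* with positive weights of sum $1$. Put $\Omega=\text{atoms}\times\mathbb N$; so each atom is regarded as an infinite set of points, and $\mu$ is the induced measure on unions of atoms. "Set" means union of atoms; so a nonempty set has positive measure and infinitely many points. For each colour $c\in[t]$ we have one of the following.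

* **Type A:** $\Omega=X_c\sqcup Y_c$ with $\mu(X_c),\mu(Y_c)\ge\beta$; $H_c$ is the graph of all pairs between $X_c$ and $Y_c$.
* **Type B:** $\Omega=W_c\sqcup I_c\sqcup S_c\sqcup Q_c$ with $\mu(W_c)<\beta$ and $\mu(W_c)+\mu(I_c)\ge\mu(S_c)+\beta$. Write $J_c=I_c\cup W_c$ and $D_c=\Omega\setminus W_c$. $H_c$ consists of all pairs $xy$, $x\ne y$, with ($x\in I_c$, $y\notin S_c$) or ($x\in W_c$, $y\in D_c$).

It is required that
$$\text{there are no } e_c\in H_c\ (c=1,\dots,t)\ \text{ with } \Big|\bigcup_c e_c\Big|\le t. \tag{1}$$

Read type A as "$\Gamma_c$ is split into two large pieces with no edges between them", and type B as "$\Gamma_c$ has a huge component $D_c$, and inside it an independent set $I_c$ whose neighbours all lie in $S_c$". Condition (1) is the trace of the clique condition: $t$ vertices containing a non-edge of every $\Gamma_c$ form a $t$-set that is a clique in none. Whether $xy\in H_c$ depends only on the atoms of $x$ and $y$ (and $x\neq y$).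

**Example.** Let $\beta=\frac1{2t-1}\ (\le\frac14)$, take atoms $A_c$ $(c\ne u)$ of weight $\beta$ and one atom $O$ of weight $t\beta$. For $c\ne u$ use type A with $Y_c=A_c$. For $u$ use type B with $W_u=Q_u=\emptyset$, $I_u=O$, $S_u=\bigcup A_c$; here $\mu(I_u)=t\beta=\mu(S_u)+\beta$. Then $H_u$ is the set of all pairs inside $O$. Condition (1) holds: each $e_c$ with $c\ne u$ contains a point of $A_c$, which gives $t-1$ different points outside $O$, and $e_u$ gives two points in $O$. Every choice spans at least $t+1$ points, and $t+1$ is attained. So there is no room to spare at $\beta=\frac1{2t-1}$.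

**Lemma 8 (compactness).** Let $k_j\to\infty$, $\beta_j\to\beta\in[\frac1{2t-1},\frac14]$, $0<\beta_j\le\frac14$. Let $\Gamma_1^j,\dots,\Gamma^j_t$ be graphs on $[k_j]$ such that all but at most $k_j^t/j$ $t$-subsets are cliques in some $\Gamma_c^j$, and $\tau(D)<(1-\beta_j)k_j$ for all components $D$. Then for a subsequence there are partitions of $[k_j]$ into boundedly many labelled parts such that

* (i) the relative sizes of the parts converge;
* (ii) the parts with positive limit are the atoms (weights = limits) of a $\beta$-configuration;
* (iii) if atoms $a,b$ (possibly $a=b$) are such that points $x\in a$, $y\in b$ satisfy $xy\in H_c$, then $\Gamma_c^j$ has no edge between the corresponding parts (inside the part if $a=b$).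

*Proof.* **Step 1: a reason for each colour.** Fix $j$ and $c$; write $k,\beta',\Gamma_c$ for $k_j,\beta_j,\Gamma^j_c$.

Suppose $\Gamma_c$ has a component $D$ with $|D|\ge(1-\beta')k$. Put $W=[k]\setminus D$, take $I,S\subseteq D$ from Lemma 5, and let $Q=D\setminus(I\cup S)$. Then $|W|\le\beta'k$. From $k-|W|-|I|+|S|=\tau(D)<(1-\beta')k$ we get $|W|+|I|-|S|>\beta'k$. No edge of $\Gamma_c$ joins $W$ to $D$, as $D$ is a component, and no edge joins $I$ to $[k]\setminus S$: inside $D$ by Lemma 5, and to $W$ since $I\subseteq D$.

Otherwise all components have fewer than $(1-\beta')k$ vertices. If one has at least $\beta'k$ vertices, let $Y$ be it. If not, unite components one by one until the size is at least $\beta'k$; the last one added has size less than $\beta'k$, so the union $Y$ has size $<2\beta'k\le(1-\beta')k$, using $\beta'\le\frac14$. In both cases, with $X=[k]\setminus Y$, we have $|X|,|Y|\ge\beta'k$ and no edge of $\Gamma_c$ between $X$ and $Y$.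

**Step 2: the limit.** Give every vertex its vector of labels ($X,Y$ or $W,I,S,Q$) over the $t$ colours. The parts are the label classes, at most $4^t$ of them. Pass to a subsequence on which the kind of partition of each colour is constant and all relative sizes converge. Keep the parts with positive limit as atoms; their weights sum to $1$. The inequalities become $\mu(X_c),\mu(Y_c)\ge\beta$, respectively $\mu(W_c)\le\beta$ and $\mu(W_c)+\mu(I_c)\ge\mu(S_c)+\beta$. If $\mu(W_c)=\beta$, redefine $c$ as type A with $Y_c=W_c$ and $X_c=D_c$, which has measure $1-\beta\ge\beta$. Statement (iii) holds by the non-edges found in Step 1.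

**Step 3: condition (1).** Suppose $e_c\in H_c$ for all $c$ and $\bigcup e_c\subseteq P$ with $|P|=t$, the points of $P$ lying in atoms $a_1,\dots,a_t$ (repetitions allowed). For large $j$ there are at least $\gamma k_j^t$ $t$-subsets of $[k_j]$, with $\gamma>0$ independent of $j$, that arise by choosing distinct vertices, the $i$-th in the part $a_i$. In such a $t$-subset, for each $c$ the two vertices in the role of $e_c$ are not joined in $\Gamma_c^j$, by (iii). So it is a clique in no $\Gamma_c^j$. This contradicts the bound $k_j^t/j$ when $j>1/\gamma$ is large. $\square$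

What is left on the combinatorial side is a statement about configurations.

**Lemma 9 (Main Lemma).** If a $\beta$-configuration exists ($t\ge3$, $\frac1{2t-1}\le\beta\le\frac14$), then $\beta=\frac1{2t-1}$. Moreover, then there are a colour $u$ and disjoint sets $A_c$ $(c\ne u)$ of measure $\beta$ such that $H_c$ contains all pairs between $A_c$ and $\Omega\setminus A_c$ $(c\ne u)$, and $H_u$ contains all pairs inside $\Omega\setminus\bigcup A_c$.

## 6. Families of forbidden pairs with span one too large

**Basic facts.** For a colour $c$ of type B: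

* (B1) $\mu(J_c)\ge\mu(S_c)+\beta$; as $J_c\cap S_c=\emptyset$, this gives $\mu(S_c)\le\frac{1-\beta}2$.
* (B2) $\mu(I_c)\geq \mu(S_c)+\beta-\mu(W_c)>\mu(S_c)$; in particular $I_c\ne\emptyset$.
* (B3) If $x\in J_c$, $y\notin S_c$, $x\ne y$, and not both are in $W_c$, then $xy\in H_c$.

For (B3): if $x\in I_c$, the first rule of $H_c$ applies. If $x\in W_c$, then $y\notin W_c$, so $y\in D_c$ and the second rule applies. If $c$ is of type A, every point has an $H_c$-neighbour, since both sides are nonempty.

Let $\mathcal A,\mathcal B$ be the sets of colours of type A and B, $q=|\mathcal A|$, $p=|\mathcal B|$, so $p+q=t$. A *family* for a colour set $\mathcal C$ is a choice of $e_c\in H_c$ for all $c\in\mathcal C$; its *span* is $\bigcup e_c$. Then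
$$\text{if }\emptyset\ne\mathcal C\supseteq\mathcal B,\text{ every family for }\mathcal C\text{ has span of size}\ge|\mathcal C|+1. \tag{2}$$
Indeed, otherwise the span has size at most $|\mathcal C|$. Add the remaining colours, all of type A, one at a time, each by an edge at a point already present. Each adds at most one point, so we reach a family for all colours with span at most $t$, against (1).

**No colour of type B is impossible.** Suppose $\mathcal B=\emptyset$ and take $c\ne d$ in $\mathcal A$. All pairs between $X_c\cap X_d$ and $Y_c\cap Y_d$, and all pairs between $X_c\cap Y_d$ and $Y_c\cap X_d$, lie in $H_c\cap H_d$. If $H_c\cap H_d=\emptyset$, one set of each of these two couples is empty. The four combinations give $X_c=\emptyset$ (from $X_c\cap X_d$ and $X_c\cap Y_d$), $X_d=\emptyset$ (from $X_c\cap X_d$ and $Y_c\cap X_d$), $Y_d=\emptyset$ (from $Y_c\cap Y_d$ and $X_c\cap Y_d$) or $Y_c=\emptyset$ (from $Y_c\cap Y_d$ and $Y_c\cap X_d$), all impossible. So there is a common edge, which is a family for $\{c,d\}$ with span $2$, against (2). Hence $\mathcal B\ne\emptyset$.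

**Exactly one colour of type B: the whole inequality in a few lines.** Let $\mathcal B=\{u\}$. Pick $z_0\in I_u$, and for every $d\ne u$ name the sides so that $z_0\in X_d$. Take the star of edges $z_0y$ for $u$, with any $y\notin S_u$, $y\ne z_0$, and $z_0v_d$ for $d\neq u$, with any $v_d\in Y_d$. It has at most $t+1$ points, one more than (1) forbids. So no two of the leaves ever coincide, whatever we choose. From $v_d\ne y$ we get $Y_d\subseteq S_u$, and from $v_d\ne v_{d'}$ the sets $Y_d$ are disjoint. So $\mu(S_u)\ge(t-1)\beta$, and by (B1) $1\ge\mu(J_u)+\mu(S_u)\ge2\mu(S_u)+\beta\ge(2t-1)\beta$. This is $\beta\le\frac1{2t-1}$.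

**Where the star stops working.** A star at $z$ needs an $H_c$-neighbour of $z$ for every $c$. If $W_c=\emptyset$, a point of $S_c$ has no $H_c$-neighbour at all, and with several type B colours the sets $S_c$ can cover everything. Take $t=3$, $\beta=\frac15$, five atoms $1,\dots,5$ of weight $\frac15$, three colours of type B with $W_c=Q_c=\emptyset$ and
$$S_1=\{1,2\},\quad S_2=\{3,4\},\quad S_3=\{5,1\},\qquad I_c=\text{the other three atoms}.$$
The inequalities of type B hold ($\frac35=\frac25+\frac15$), but every point is isolated in some $H_c$, so no star exists. There are other savings. Atom $5$ is in $I_1\cap I_2$, so a pair inside atom $5$ serves colours $1$ and $2$ together; with an edge for colour $3$ inside $I_3=\{2,3,4\}$ this spans four points, again one too many. A different choice does better: with one point in each of the atoms $5,3,2$, the pair $53$ lies in $H_1$, $52$ in $H_2$ and $23$ in $H_3$, a triangle. So (1) fails and this is not a configuration.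

The example shows the three ingredients of the proof: colours of type B are *paired* whenever they have a common edge of the right kind, the unpaired ones are *nested*, so that a star exists for them, and the triangle trick removes one bad kind of pair. The span is always one too large, and this forces many sets to be disjoint subsets of a single $S_c$.

## 7. Proof of the Main Lemma: the inequality $\beta\le\frac1{2t-1}$

**Step 1: when two type B colours can share an edge.** For distinct $c,d\in\mathcal B$ let $c\sim d$ iff $J_c\not\subseteq S_d$ and $J_d\not\subseteq S_c$. (If $J_c\cap J_d\neq\emptyset$, then $c\sim d$ automatically, because $J_d\cap S_d=\emptyset=J_c\cap S_c$.) So $c\not\sim d$ iff $J_c\subseteq S_d$ or $J_d\subseteq S_c$, and then $J_c\cap J_d=\emptyset$. If $J_c\subseteq S_d$, then $\mu(J_c)\le\mu(S_d)\le\mu(J_d)-\beta$ by (B1).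

Let $E_{cd}=H_c\cap H_d$, and let $V_{cd}$ be the set of points incident with $E_{cd}$. It is a union of atoms, because permuting the points of an atom preserves every $H_c$.

**Claim 10.** Let $c\sim d$. Then $E_{cd}\ne\emptyset$ and one of the following holds (up to swapping $c,d$):

* (i) $J_c\cap J_d=\emptyset$, $V_{cd}\supseteq(J_c\setminus S_d)\cup(J_d\setminus S_c)$, both sets nonempty, $\mu(V_{cd})\ge2\beta$;
* (ii) $W_c\cap W_d\ne\emptyset$, $\mu(V_{cd})\ge\mu(D_c\cap D_d)>1-2\beta\ge2\beta$;
* (iii) $W_c\cap W_d=\emptyset$, $W_c\cap I_d\ne\emptyset$, $V_{cd}\supseteq D_c\setminus S_d$, $\mu(V_{cd})\ge2\beta$;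
* (iv) $I_c\cap I_d\ne\emptyset$ and $V_{cd}\supseteq R:=\Omega\setminus(S_c\cup S_d)$.

*Proof.* Suppose $J_c\cap J_d=\emptyset$. Then $J_c\setminus S_d$ and $J_d\setminus S_c$ are nonempty as $c\sim d$. Let $x$ be in the first and $y$ in the second. Then $x\in J_c$, $y\notin S_c$, and $y\notin J_c\supseteq W_c$, so $xy\in H_c$ by (B3); by symmetry $xy\in H_d$. The two sets are disjoint, and their measures sum to at least $\mu(J_c)-\mu(S_d)+\mu(J_d)-\mu(S_c)\ge2\beta$ by (B1). This is (i).

If $W_c\cap W_d\ne\emptyset$, all pairs between $W_c\cap W_d$ and $D_c\cap D_d$ are common edges by the second rule, and $\mu(D_c\cap D_d)\ge1-\mu(W_c)-\mu(W_d)>1-2\beta\ge2\beta>0$, using $\beta\le\frac14$. This is (ii).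

Now let $W_c\cap W_d=\emptyset$ and $W_c\cap I_d\ne\emptyset$. A pair $xy$ with $x\in W_c\cap I_d$ and $y\in D_c\setminus S_d$ has $x\neq y$ and lies in $H_c$ ($x\in W_c,y\in D_c$) and in $H_d$ ($x\in I_d$, $y\notin S_d$). By (B1)
$$\mu(D_c\setminus S_d)>1-\beta-\tfrac{1-\beta}2=\tfrac{1-\beta}2>0,$$
so $V_{cd}\supseteq(D_c\setminus S_d)\cup(W_c\cap I_d)$. If $\mu(S_d)<\beta$, then $\mu(D_c\setminus S_d)>1-2\beta\ge2\beta$. Let $\mu(S_d)\ge\beta$. Then $I_d\subseteq V_{cd}$, because $I_d\cap D_c\subseteq D_c\setminus S_d$ and the rest of $I_d$ is $W_c\cap I_d$. Also $W_d\subseteq D_c\setminus S_d\subseteq V_{cd}$, because $W_d$ is disjoint from $W_c$ and from $S_d$. So $\mu(V_{cd})\ge\mu(J_d)\ge\mu(S_d)+\beta\ge2\beta$. This is (iii). If $W_d\cap I_c\ne\emptyset$, swap the names.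

In the remaining case $J_c\cap J_d=I_c\cap I_d\ne\emptyset$. A point $x$ of it lies in $R$ and is joined in $H_c\cap H_d$ to every $y\in R\setminus\{x\}$ by the first rule. As $R$ is infinite, $V_{cd}\supseteq R$. This is (iv). $\square$

**Step 2: a matching of colours, and a star for the rest.** The purpose is to build families for $\mathcal B$ of span at most $p+1$, with much freedom. Take a maximum matching $\{c_i,d_i\}$ $(1\le i\le m)$ of the graph $(\mathcal B,\sim)$; write $E_i=E_{c_id_i}$ and $V_i=V_{c_id_i}$. Let $U$ be the set of unmatched colours and $r=|U|$, so $p=2m+r$.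

If $r=0$, use an edge $e_i\in E_i$ for both $c_i$ and $d_i$, for all $i$. This is a family for $\mathcal B\ne\emptyset$ with span at most $2m=p$, against (2). So $r\ge1$.

By maximality, the colours of $U$ are pairwise not in relation $\sim$. Order $U=\{u_1,\dots,u_r\}$ by increasing $\mu(J)$ and write $J_j,I_j,S_j,W_j,D_j$ for $J_{u_j}$ and so on. Let $i<j$. If $J_j\subseteq S_i$, then $\mu(J_j)\le\mu(J_i)-\beta<\mu(J_i)$, against the order. So $J_i\subseteq S_j$ for $i<j$, and the sets $J_j$ are pairwise disjoint. Put
$$Z=I_r\setminus\bigcup_{j<r}S_j .$$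
The $J_j$ with $j<r$ are disjoint subsets of $S_r$, so $\sum_{j<r}\mu(S_j)\le\sum_{j<r}\mu(J_j)\le\mu(S_r)<\mu(I_r)$ by (B1) and (B2). Hence $Z\neq\emptyset$.

**Definition (standard family).** Choose $z\in Z$, $x_j\in J_j$ for $j<r$, $y\in\Omega\setminus S_r$ with $y\ne z$, and $e_i\in E_i$ for $i\le m$. Use $x_jz$ for $u_j$ $(j<r)$, $zy$ for $u_r$, and $e_i$ for both $c_i$ and $d_i$.

These edges are legitimate. We have $z\notin S_j$ by the definition of $Z$, and $z\in J_r$ is not in $J_j\supseteq W_j$, so (B3) gives $x_jz\in H_{u_j}$. And $z\in I_r$, $y\notin S_r$ give $zy\in H_{u_r}$. So this is a family for $\mathcal B$, with span of size at most $(r+1)+2m=p+1$. By (2) the size is *exactly* $p+1$ for all choices: the points $z,y,x_j$ and the ends of the $e_i$ are always all different.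

**Step 3: no coincidences means disjoint sets.** We claim:
$$\text{the } V_i \text{ are pairwise disjoint},\quad V_i\subseteq S_r,\quad V_i\cap J_j=\emptyset\ \ (j<r). \tag{3}$$
If $v\in V_i\cap V_{i'}$ with $i\ne i'$, choose $e_i,e_{i'}\ni v$. If $v\in V_i\setminus S_r$, take $z\in Z\setminus\{v\}$ ($Z$ is infinite), $y=v$ and $e_i\ni v$. If $v\in V_i\cap J_j$, take $x_j=v$ and $e_i\ni v$. In each case the span is smaller than $p+1$, a contradiction.

Now fix $z_0\in Z$, and for $d\in\mathcal A$ name the sides so that $z_0\in X_d$. We claim, for distinct $d,d'\in\mathcal A$: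
$$Y_d\subseteq S_r,\quad Y_d\cap J_j=\emptyset\ (j<r),\quad Y_d\cap V_i=\emptyset\ (i\le m),\quad Y_d\cap Y_{d'}=\emptyset. \tag{4}$$
Let $v\in Y_d$ lie in $\Omega\setminus S_r$, in $J_j$, or in $V_i$. Since $v\neq z_0$, there is a standard family with $z=z_0$ and $v$ in its span (as $y$, as $x_j$, or as an end of $e_i$). Adding $z_0v\in H_d$ gives a family for $\mathcal B\cup\{d\}$, with $p+1$ colours and span $p+1$, against (2). If $v\in Y_d\cap Y_{d'}$, add $z_0v$ for both $d$ and $d'$ to a standard family with $z=z_0$: this has $p+2$ colours and span at most $p+2$, against (2).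

**Step 4: the triangle trick removes case (iv).** In case (iv) Claim 10 gives no lower bound $2\beta$ for $\mu(V_i)$, so we must exclude it.

**Claim 11.** No matched pair is in case (iv) of Claim 10; hence $\mu(V_i)\ge2\beta$ for all $i$.

*Proof.* Suppose $\{c,d\}=\{c_i,d_i\}$ is in case (iv), and let $x\in I_c\cap I_d\subseteq R\subseteq V_i\subseteq S_r$, using (3).

Suppose there are $z\in Z$ and $y\in\Omega\setminus S_r$, $z\ne y$, with $z\notin S_d$ and $y\notin S_c$. Here $x\ne y,z$, because $x\in S_r$ and $y,z\notin S_r$. In a standard family with these $z,y$ replace the edges of $c$ and $d$ by $xy\in H_c$ and $xz\in H_d$. The span is now at most $(r+1)+1+2(m-1)=p$, against (2). So no such $z,y$ exist.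

If there were $z\in Z\setminus S_d$, then all points of $\Omega\setminus S_r$ other than $z$ would lie in $S_c$, hence $\Omega\setminus S_r\subseteq S_c$, because sets are unions of infinite atoms. Then $1\le\mu(S_r)+\mu(S_c)\le1-\beta$ by (B1), a contradiction. So $Z\subseteq S_d$. Exchanging the roles of $c$ and $d$, also $Z\subseteq S_c$. Hence by (B1)
$$\mu(R)=1-\mu(S_c)-\mu(S_d)+\mu(S_c\cap S_d)\ge1-(1-\beta)+\mu(Z)=\beta+\mu(Z).$$
On the other hand, by (3) the set $R\subseteq V_i$ and the sets $J_j$ $(j<r)$ are disjoint subsets of $S_r$. So $\sum_{j<r}\mu(S_j)\le\sum_{j<r}\mu(J_j)\le\mu(S_r)-\mu(R)$, and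
$$\mu(Z)\ge\mu(I_r)-\sum_{j<r}\mu(S_j)\ge\mu(I_r)-\mu(S_r)+\mu(R)>\mu(R)$$
by (B2). Together $\mu(R)\ge\beta+\mu(Z)>\mu(R)$, a contradiction. The bound $\mu(V_i)\ge2\beta$ is part of the cases (i)–(iii). $\square$

**Step 5: adding up.** By (3) and (4) the sets $J_j$ $(j<r)$, $V_i$ $(i\le m)$, $Y_d$ $(d\in\mathcal A)$ are disjoint subsets of $S_r$. With $\mu(J_j)\ge\beta$, Claim 11 and $\mu(Y_d)\ge\beta$,
$$\mu(S_r)\ge\sum_{j<r}\mu(J_j)+\sum_i\mu(V_i)+\sum_{d\in\mathcal A}\mu(Y_d)\ge(r-1+2m+q)\beta=(t-1)\beta,$$
$$1\ge\mu(J_r)+\mu(S_r)\ge2\mu(S_r)+\beta\ge(2t-1)\beta .\tag{5}$$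
So $\beta\le\frac1{2t-1}$, and hence $\beta=\frac1{2t-1}\le\frac15$. This proves the first statement of Lemma 9.

## 8. Proof of the Main Lemma: the structure at $\beta=\frac1{2t-1}$

**Step 6: reading off the equalities.** All inequalities in (5) and in the line above it are equalities. So $\Omega=J_r\sqcup S_r$, $\mu(S_r)=(t-1)\beta$, $\mu(J_r)=t\beta$, and $S_r$ is the disjoint union of the $J_j$ $(j<r)$, the $V_i$ and the $Y_d$, of measures exactly $\beta$, $2\beta$, $\beta$ respectively.

If $r\ge3$, then $\mu(J_2)\ge\mu(S_2)+\beta\ge\mu(J_1)+\beta\ge2\beta$, but $\mu(J_2)=\beta$, a contradiction. So $r\le2$. If $r=2$, then $\mu(S_1)\le\mu(J_1)-\beta=0$, that is, $S_1=\emptyset$. In either case $Z=I_r$, and $\mu(I_r)>\mu(S_r)=(t-1)\beta$ by (B2).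

**Step 7: matched pairs are in case (i), with equality.** Let $\{c,d\}=\{c_i,d_i\}$, so $\mu(V_i)=2\beta$. Case (ii) would give $\mu(V_i)>1-2\beta=(2t-3)\beta\ge3\beta$. Case (iii) would give $\mu(V_i)\ge\mu(D_c\setminus S_d)>\frac{1-\beta}2=(t-1)\beta\ge2\beta$, by the estimate in the proof of Claim 10 (with $c,d$ possibly swapped). Case (iv) is excluded. So case (i) holds. With $P=J_c\setminus S_d\ne\emptyset$ and $P'=J_d\setminus S_c\ne\emptyset$,
$$2\beta=\mu(V_i)\ge\mu(P)+\mu(P')\ge\mu(J_c)-\mu(S_d)+\mu(J_d)-\mu(S_c)\ge2\beta,$$
so equality holds throughout, and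
$$V_i=P\sqcup P',\quad S_d\subseteq J_c,\quad S_c\subseteq J_d,\quad \mu(J_c)=\mu(S_c)+\beta,\quad \mu(J_d)=\mu(S_d)+\beta .$$

**Step 8: the sets $S$ of matched colours are empty.** We need this so that (B3) joins $J_c$ to everything outside $J_c$.

**Claim 12.** $S_c=S_d=\emptyset$.

*Proof.* The situation is symmetric in $c,d$, so suppose $S_d\ne\emptyset$ and let $x'\in P'$.

*First, $P'\subseteq I_d$.* Let $v\in S_d$. Then $v\in J_c$. Also $v\notin V_i$: it is not in $P=J_c\setminus S_d$, and not in $P'\subseteq J_d$, which is disjoint from $S_d$. We have $vx'\in H_c$ by (B3), since $v\in J_c$, $x'\notin S_c$, and $x'\in J_d$ is not in $J_c$. If $x'\in W_d$, then $vx'\in H_d$ too, because $v\in S_d\subseteq D_d$; so $vx'\in E_i$ and $v\in V_i$, a contradiction. As $x'\in P'$ was arbitrary, $P'\subseteq I_d$. Hence $x'w\in H_d$ for all $w\notin S_d$, $w\ne x'$.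

*Reduced families.* Call a standard family with the edges of $c,d$ removed *reduced*. It is a family for $p-2$ colours with span of size $p-1$ (the two ends of $e_i$ are gone). Its span does not meet $V_i\ni x'$: the $x_j$ and the other $e_{i'}$ avoid $V_i$ by (3), and $z,y\notin S_r\supseteq V_i$. If its span contains some $v\in S_d$ and some $w\notin S_d$, then adding $vx'$ for $c$ and $x'w$ for $d$ gives a family for $\mathcal B$ with span $p$, against (2). So:
$$\text{a reduced family with a point of } S_d \text{ in its span has its span inside } S_d. \tag{6}$$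

*$S_d\cap J_r=\emptyset$.* Suppose $v\in S_d\cap J_r$. Take $y=v$, which is not in $S_r$, and an arbitrary $z\in Z\setminus\{v\}$. By (6), $z\in S_d$. So $I_r=Z\subseteq S_d$ and $\mu(S_d)>(t-1)\beta$. From $0<\mu(P)=\mu(J_c)-\mu(S_d)=\mu(S_c)+\beta-\mu(S_d)$ we get $\mu(S_c)>(t-2)\beta$. But $J_c\cap J_d=\emptyset$ gives
$$1\ge\mu(J_c)+\mu(J_d)=\mu(S_c)+\mu(S_d)+2\beta>(2t-1)\beta=1,$$
a contradiction. So $S_d\subseteq S_r$.

*$S_d$ misses $J_1$ (if $r=2$) and all $V_{i'}$, $i'\ne i$.* If $v\in S_d$ lies in one of these, take a reduced family with $v$ in its span. Its point $z\in Z\subseteq J_r$ is not in $S_d\subseteq S_r$, against (6).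

*$S_d$ misses all $Y_{d'}$, $d'\in\mathcal A$.* Suppose $v\in S_d\cap Y_{d'}$. To a reduced family with $z=z_0$ add $z_0v$ for $d'$, $vx'$ for $c$, and $x'z_0$ for $d$; the last is legitimate since $z_0\in J_r$ is not in $S_d$, and $x'\in S_r$ is not $z_0$. This is a family for $\mathcal B\cup\{d'\}$, with $p+1$ colours and span at most $(p-1)+2=p+1$, against (2).

Finally $S_d\cap V_i=\emptyset$ was shown at the start. As $S_r$ is the union of the $J_j$ $(j<r)$, the $V_{i'}$ and the $Y_{d'}$, we get $S_d=\emptyset$, a contradiction. $\square$

So $\mu(J_c)=\mu(J_d)=\beta$ and $V_i=J_c\sqcup J_d$ for each matched pair.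

**Step 9: the sets $A_c$.** Let $u=u_r$. For $c\ne u$ let $A_c=Y_c$ if $c\in\mathcal A$, and $A_c=J_c$ if $c\in\mathcal B$; in the latter case $S_c=\emptyset$ by Step 6 (for $u_1$ when $r=2$) or Claim 12. By Step 6 these sets are disjoint, have measure $\beta$, and have union $S_r$. $H_c$ contains all pairs between $A_c$ and $\Omega\setminus A_c$: by definition for type A, and by (B3) for type B, as $S_c=\emptyset$ and a point outside $J_c$ is not in $W_c$.

It remains to see that $W_r=\emptyset$. Suppose $\omega\in W_r\subseteq J_r$; then $\omega\notin\bigcup A_c$. Choose $a_c\in A_c$ for each $c\ne u$, and one colour $c_0\ne u$. The edges $a_c\omega\in H_c$ $(c\ne u)$ and $\omega a_{c_0}\in H_u$ (second rule: $a_{c_0}\in S_r\subseteq D_r$) span $t$ points, against (1). So $I_r=J_r=\Omega\setminus\bigcup A_c$, and by the first rule $H_u$ contains all pairs inside this set. This completes the proof of Lemma 9. $\square$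

**Proof of Proposition 6.** We may assume $\eta\le\frac1{20}$, since a smaller $\eta$ gives a stronger conclusion. Suppose the proposition fails. Then for each $j$, trying $\delta_R=1/j$ and $k_R=j$, there are $k_j\ge j$ and graphs on $[k_j]$ such that all but at most $k_j^t/j$ $t$-subsets are cliques in some graph, and $\tau(D)<(\alpha_t-\eta)k_j$ for all components. Put $\beta_j=\beta=\frac1{2t-1}+\eta\le\frac15+\frac1{20}=\frac14$; this uses $t\ge3$. Then $\alpha_t-\eta=1-\beta$, so Lemma 8 gives a $\beta$-configuration with $\beta>\frac1{2t-1}$, contradicting Lemma 9. $\square$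

**Proof of Proposition 7.** If it fails for some $\varepsilon$, then for all large $j$ there are counterexamples with $\delta_S=1/j$ and $k_j\ge j$. Here $\tau(D)<(\alpha_t+\frac1j)k_j=(1-\beta_j)k_j$ with $\beta_j=\frac1{2t-1}-\frac1j\to\beta=\frac1{2t-1}$, and $0<\beta_j\le\frac14$ for large $j$. Apply Lemma 8 and then Lemma 9. Let $A_c^j\subseteq[k_j]$ be the union of the parts corresponding to the atoms of the limit set $A_c$. These are disjoint, and $|A^j_c|/k_j\to\frac1{2t-1}$. By Lemma 8(iii), an edge of $\Gamma^j_c$ between $A^j_c$ and its complement $(c\ne u)$, or an edge of $\Gamma^j_u$ inside $[k_j]\setminus\bigcup A^j_c$, cannot have both ends in parts that are atoms. So it meets a part of size $o(k_j)$, and as there are boundedly many parts, there are $o(k_j^2)$ such edges. For large $j$ in the subsequence the conclusion of Proposition 7 holds, a contradiction. $\square$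

## 9. Regularity: reduced graphs inherit the clique condition

For disjoint nonempty $X,Y$ let $d(X,Y)$ be the density of a graph between them. The pair is *$\varepsilon$-regular* if $|d(X',Y')-d(X,Y)|\le\varepsilon$ for all $X'\subseteq X$, $Y'\subseteq Y$ with $|X'|\ge\varepsilon|X|$, $|Y'|\ge\varepsilon|Y|$. For an $\varepsilon$-regular pair of density at least $d>\varepsilon$ we shall use:

* (P1) sets $X',Y'$ as above have an edge between them, since $d(X',Y')\ge d-\varepsilon>0$;
* (P2) if $|Y'|\ge\varepsilon|Y|$, fewer than $\varepsilon|X|$ vertices of $X$ have fewer than $(d-\varepsilon)|Y'|$ neighbours in $Y'$. Otherwise these vertices form a set $X'$ with $|X'|\ge\varepsilon|X|$ and $d(X',Y')<d-\varepsilon$.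

Let $\mathcal H\subseteq\mathcal K_n^t$ be $t$-coloured with at most $\delta n^t$ missing edges, with the graphs $G_c$ of Section 3. Let $0<d\le\frac14$, $\varepsilon_1=d^3$, $\varepsilon_0=\varepsilon_1/3$. By Szemerédi's Regularity Lemma (multicolour form, see the survey of Komlós and Simonovits), for every $k_0$ there is $K_0$ such that for $n\ge K_0$ there is a partition $V=V_0\cup V_1\cup\dots\cup V_k$ of the vertex set with $k_0\le k\le K_0$, $|V_0|\le\varepsilon_0n$, $|V_1|=\dots=|V_k|=m$, and all but at most $\varepsilon_0k^2$ pairs $(V_i,V_j)$ are $\varepsilon_0$-regular in every $G_c$; the other pairs are called irregular.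

Let $\Gamma_c^0$ be the graph on $[k]$ of the pairs $ij$ for which $(V_i,V_j)$ is $\varepsilon_0$-regular in every $G_{c'}$ and has $G_c$-density at least $2d$. Let $\Gamma_c$ consist of the edges of $\Gamma_c^0$ that lie in a triangle of $\Gamma_c^0$. All three edges of such a triangle are in $\Gamma_c$, so *every component of $\Gamma_c$ with an edge contains a triangle*. This will give cycles of both parities.

**Lemma 13.** Call a $t$-set $T\subseteq V$ *exceptional* if one of the following holds:

* (E1) $T\notin\mathcal H$;
* (E2) $T$ has colour $c$ and contains a pair not in $G_c$;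
* (E3) $T$ has a pair in an irregular cluster pair;
* (E4) $T$ has colour $c$ and has a pair that is an edge of $G_c$ in a cluster pair of $G_c$-density $<2d$.

There are at most $(\delta+\frac{t^2}n+\varepsilon_0+td)n^t$ exceptional $T$. If $T$ is not exceptional, has colour $c$, and its vertices lie in $t$ different clusters among $V_1,\dots,V_k$, then these clusters form a clique in $\Gamma_c$. Consequently at most $(\delta+\frac{t^2}n+\varepsilon_0+td)2^tk^t$ $t$-subsets of $[k]$ are not cliques in any $\Gamma_c$.

*Proof.* (E1): at most $\delta n^t$. (E2): for each colour $c$ and each pair not in $G_c$ at most $t-1$ edges of colour $c$ contain the pair, so at most $t\cdot\frac{n^2}2(t-1)\le t^2n^2\le t^2n^{t-1}$ sets; the last inequality uses $t\ge3$. (E3): at most $\varepsilon_0k^2\cdot m^2\cdot n^{t-2}\le\varepsilon_0n^t$. (E4): at most $t\cdot\frac{k^2}2\cdot2dm^2\cdot n^{t-2}\le tdn^t$. This is the first statement.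

For the second, every pair of $T$ is in $G_c$ (not (E2)), its cluster pair is regular (not (E3)) and has $G_c$-density at least $2d$ (not (E4)). So the clusters form a $t$-clique in $\Gamma_c^0$. Since $t\ge3$, each of its edges lies in a triangle, so it is a clique in $\Gamma_c$.

For the last, a $t$-subset of $[k]$ that is not a clique in any $\Gamma_c$ has $m^t$ transversals, and by the second statement all of them are exceptional. As $km\ge(1-\varepsilon_0)n$, we have $n/m\le k/(1-\varepsilon_0)\le2k$, so $n^t/m^t\le2^tk^t$. $\square$

## 10. Cycles of all lengths from a component with large $\tau$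

**Lemma 14 (embedding).** For $n\ge n_1(d,K_0)$: if $D$ is a component of $\Gamma_c$ with an edge and $\tau=\tau(D)$, then $G_c$ contains cycles of every length $\ell$ with $3\le\ell\le\tau(1-2d)m-3k$.

*Proof.* Write $G=G_c$ and $\varepsilon=\varepsilon_1=d^3$. Since $d\le\frac14$, we have $4\varepsilon<d$. As $m\ge(1-\varepsilon_0)n/K_0$, we may take $m$ as large as we like in terms of $d$ and $K_0\ge k$.

**Step 1: half-clusters turn $B(D)$ into a real graph.** Split each $V_i$, $i\in D$, into two disjoint halves $V_i',V_i''$ of size $m'=\lfloor m/2\rfloor\ge m/3$, discarding at most one vertex. Let $\Gamma^{(2)}$ be the graph on these $N=2|D|\le2k$ halves in which a half of $V_i$ is adjacent to a half of $V_j$ iff $ij\in\Gamma_c$.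

Adjacent halves have density at least $2d-\varepsilon_0\ge d$, as each is a fraction at least $\frac13\ge\varepsilon_0$ of its cluster. They form an $\varepsilon$-regular pair: a subset of a half of size at least $\varepsilon m'\ge\varepsilon m/3=\varepsilon_0m$ is large in its cluster, so both the density of the subsets and the density of the halves differ from the cluster density by at most $\varepsilon_0$, hence from each other by at most $2\varepsilon_0<\varepsilon$.

$\Gamma^{(2)}$ is connected, because $D$ is connected with an edge: every $i\in D$ has a neighbour $j$, and both halves of $V_i$ are adjacent to both halves of $V_j$. It contains a triangle because $D$ does. Mapping $v'\mapsto V_v'$ and $v''\mapsto V_v''$ makes $B(D)$ a subgraph of $\Gamma^{(2)}$, so a maximum matching of $B(D)$ is a matching $\{g_ih_i:i\le\tau\}$ of $\Gamma^{(2)}$. For a half $g$, write $V_g$ for its vertex set.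

**Step 2: embedding closed walks.** Let $(g^1,\dots,g^L)$ be a closed walk in $\Gamma^{(2)}$ (consecutive halves adjacent, also $g^L$ and $g^1$), with $3\le L\le6k+3$. Call $x\in V_{g^j}$ *good* for position $j$ if it has at least $(d-\varepsilon)m'$ neighbours in each of $V_{g^{j-1}}$ and $V_{g^{j+1}}$. By (P2) all but at most $2\varepsilon m'$ vertices of $V_{g^j}$ are good. We claim that for $m'$ large $G$ has a cycle $x_1\dots x_L$ with $x_j\in V_{g^j}$ good for position $j$.

Choose $x_1$ good. For $2\le j\le L-2$ choose $x_j$ good and unused in $N(x_{j-1})\cap V_{g^j}$; this is possible as $(d-\varepsilon)m'-2\varepsilon m'-L>0$. Finally consider the good unused vertices of $N(x_{L-2})\cap V_{g^{L-1}}$ and the good unused vertices of $N(x_1)\cap V_{g^L}$. Both sets have size at least $(d-3\varepsilon)m'-L\ge\varepsilon m'$, so by (P1) there is an edge $x_{L-1}x_L$ between them, which closes the cycle. (For $L=3$ the middle stage is empty and $x_{L-2}=x_1$.)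

**Step 3: replacing an edge by a path of prescribed length.** Let $A=V_g$, $B=V_h$ with $gh\in\Gamma^{(2)}$. Let $x\in A$, $y\in B$ be adjacent, with $x$ having at least $(d-\varepsilon)m'$ neighbours in $B$ and $y$ at least $(d-\varepsilon)m'$ in $A$. Let $F\ni x,y$ be a set of at most $\varepsilon m'$ vertices. We claim that for $m'$ large and every integer $0\le s\le(1-2d)m'$ there is an $x$–$y$ path with exactly $s$ interior vertices in $A$ and $s$ in $B$, all outside $F$.

For $s=0$ use $xy$. Let $s\ge1$. Reserve $A^*\subseteq(N(y)\cap A)\setminus F$ with $|A^*|=\lceil\varepsilon m'\rceil$; there is room, as $(d-2\varepsilon)m'\ge\lceil\varepsilon m'\rceil$. We build $a_0=x,b_1,a_1,\dots,b_{s-1},a_{s-1}$ greedily and finish through $A^*$. Let $B_j$ be the set of vertices of $B\setminus F$ not used up to $a_j$, and $A_j'$ the set of vertices of $A\setminus(F\cup A^*)$ not used up to $a_j$. For $j\le s-1$ both have size at least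
$$m'-2\varepsilon m'-1-s\ge(2d-2\varepsilon)m'-1\ge dm'.$$

*Invariant:* $a_j$ has at least $2\varepsilon m'$ neighbours in $B_j$. It holds for $a_0=x$, as $(d-2\varepsilon)m'\ge2\varepsilon m'$.

Let $j\le s-2$. By (P2), fewer than $\varepsilon m'$ vertices of $B$ have fewer than $(d-\varepsilon)|A_j'|$ neighbours in $A_j'$. So we can choose $b_{j+1}\in N(a_j)\cap B_j$ with at least
$$(d-\varepsilon)|A_j'|\ge(d-d^3)dm'\ge2d^3m'=2\varepsilon m'$$
neighbours in $A_j'$; the second inequality is $1-d^2\ge2d$, true for $d\le\frac14$. In the same way, fewer than $\varepsilon m'$ vertices of $A$ have fewer than $(d-\varepsilon)|B_{j+1}|$ neighbours in $B_{j+1}=B_j\setminus\{b_{j+1}\}$. So among the neighbours of $b_{j+1}$ in $A_j'$ we can choose $a_{j+1}$ with at least $(d-\varepsilon)|B_{j+1}|\ge2\varepsilon m'$ neighbours in $B_{j+1}$. The invariant is preserved.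

Having $a_{s-1}$, (P1) gives an edge $b_sa_s$ with $b_s\in N(a_{s-1})\cap B_{s-1}$ and $a_s\in A^*\subseteq N(y)$. The path is $x,b_1,a_1,\dots,b_s,a_s,y$.

**Step 4: all lengths.** Traverse a spanning tree of $\Gamma^{(2)}$, using each edge twice, and for each $i\le\tau$ insert at some visit of $g_i$ a detour $g_i\to h_i\to g_i$. This is a closed walk of even length at most $2(N-1)+2\tau\le6k$. *Mark* the step $g_i\to h_i$ of the $i$-th detour. Inserting in addition a detour around a triangle gives a closed walk of odd length at most $6k+3$.

Embed either walk by Step 2, and let $F$ be the vertex set of the resulting cycle, so $|F|\le6k+3\le\varepsilon m'$. The ends of the marked edge for $i$ are good vertices in neighbouring positions, so they satisfy the hypotheses of Step 3 with $A=V_{g_i}$, $B=V_{h_i}$. Replace the marked edges by paths from Step 3. For different $i$ the pairs $(V_{g_i},V_{h_i})$ are disjoint, since the $g_ih_i$ form a matching, and the new vertices avoid $F$. So we get cycles of all lengths $L+2\sum_is_i$ with integers $0\le s_i\le(1-2d)m'$, for one even and one odd $L\le6k+3$.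 Hence all lengths in $[6k+3,\,2\tau\lfloor(1-2d)m'\rfloor]$ occur.

For short lengths take a triangle $(g,h,f)$ of $\Gamma^{(2)}$ and the closed walks $(g,h,f)$ and $(g,h,g,h)$, with the first step marked. This gives the lengths $3+2s$ and $4+2s$ for $0\le s\le\lfloor(1-2d)m'\rfloor$, hence all lengths from $3$ to $2\lfloor(1-2d)m'\rfloor$, which exceeds $6k+3$ for $n$ large. Finally
$$2\tau\lfloor(1-2d)m'\rfloor\ge2\tau\big((1-2d)\tfrac{m-1}2-1\big)\ge\tau(1-2d)m-3\tau\ge\tau(1-2d)m-3k. \qquad\square$$

If $\tau(D)\ge\theta k$ with $\theta\geq 0$ (so $\theta\le1$), then $m\ge(1-\varepsilon_0)n/k$ and $\varepsilon_0\le d$ give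
$$\tau(1-2d)m-3k\ge\theta(1-2d)(1-\varepsilon_0)n-3K_0\ge(\theta-3d)n-3K_0 .\tag{7}$$

## 11. Proof of Theorem 2, and of Theorem 1 for $t\ge3$

We may assume $\eta\le\frac1{20}$, since a smaller $\eta$ gives a longer range of lengths. Let $\delta_R,k_R$ be given by Proposition 6 for $\eta/2$. Choose $d\le\min\{\frac14,\frac\eta{16}\}$ with $2^ttd\le\delta_R/4$; then also $2^t\varepsilon_0\le2^td\le\delta_R/4$. Put $\delta=\delta_R/2^{t+2}$ and $k_0=k_R$, and let $n$ be large, in particular $2^tt^2/n\le\delta_R/4$.

By Lemma 13 at most $2^t(\delta+\frac{t^2}n+\varepsilon_0+td)k^t\le\delta_Rk^t$ $t$-subsets of $[k]$ are not cliques in any $\Gamma_c$. By Proposition 6 some component $D$ of some $\Gamma_c$ has $\tau(D)\ge(\alpha_t-\frac\eta2)k>0$; in particular $D$ has an edge. By Lemma 14 and (7), $G_c$ contains cycles of all lengths from $3$ to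
$$(\alpha_t-\tfrac\eta2-3d)n-3K_0\ge(\alpha_t-\tfrac{11}{16}\eta)n-3K_0\ge(\alpha_t-\eta)n .$$
Lemma 4 turns them into Berge cycles of colour $c$ of the same lengths, and provides length $2$. This proves Theorem 2. With $\mathcal H=\mathcal K_n^t$ it proves Theorem 1 for $t\ge3$; the case $t=2$ was settled in Section 2. $\blacksquare$

## 12. Proof of the stability part of Theorem 3

**Step 1: constants.** Let $\varepsilon>0$, $\varepsilon_S=\frac\varepsilon{4t}$, and let $\delta_S,k_S$ be given by Proposition 7 for $\varepsilon_S$. Put $\delta=\delta_S/2$. Choose $d\le\min\{\frac14,\frac{\delta_S}{16}\}$ with $2^ttd\le\frac{\delta_S}4$ and $td\le\frac\varepsilon{16}$; choose $k_0\ge\max\{k_S,16/\varepsilon\}$; and let $n$ be large. We apply Section 9 to $\mathcal H=\mathcal K_n^t$, so no edges are missing. By Lemma 13 at most $2^t(\frac{t^2}n+\varepsilon_0+td)k^t\le\delta_Sk^t$ $t$-subsets of $[k]$ are not cliques in any $\Gamma_c$.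

**Step 2: structure of the reduced graphs.** If some component had $\tau(D)\ge(\alpha_t+\delta_S)k$, then Lemma 14, (7) and Lemma 4 would give a monochromatic Berge cycle of length at least
$$\lfloor(\alpha_t+\delta_S-3d)n-3K_0\rfloor\ge(\alpha_t+\delta)n,$$
because $\delta_S-3d-\delta\ge\frac5{16}\delta_S>0$ and $n$ is large. This is contrary to the assumption. So Proposition 7 yields a colour $u$ and disjoint sets $A_c^*\subseteq[k]$ $(c\ne u)$. Put $A_c=\bigcup_{i\in A_c^*}V_i$. These sets are disjoint. Since $|A_c|=|A_c^*|m$ and $(1-\varepsilon_0)n\le km\le n$,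
$$\Big||A_c|-\frac n{2t-1}\Big|\le\varepsilon_Skm+\frac{n-km}{2t-1}\le(\varepsilon_S+\varepsilon_0)n\le\varepsilon n.$$

**Step 3: pulling the structure back to edges.** Discard the edges $T$ that are exceptional (at most $(\frac{t^2}n+\varepsilon_0+td)n^t$), or meet $V_0$ (at most $\varepsilon_0n^t$), or have two vertices in one cluster (at most $km^2n^{t-2}\le n^t/k$). Since $td\le\frac\varepsilon{16}$, $2\varepsilon_0\le d\le\frac\varepsilon{16}$, $\frac1k\le\frac\varepsilon{16}$ and $\frac{t^2}n\le\frac\varepsilon{16}$ for large $n$, at most $\frac\varepsilon2n^t$ edges are discarded.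

A remaining edge $T$ of colour $c$ projects to a clique of $\Gamma_c$ on $t$ clusters, by Lemma 13. If $c\ne u$ and $T$ violates (R1), it has one vertex in $A_c$ and one outside, so it contains a pair whose clusters form an edge of $\Gamma_c$ between $A_c^*$ and its complement. If $c=u$ and $T$ violates (R2), it has two vertices outside $\bigcup A_c$, and their clusters form an edge of $\Gamma_u$ inside $[k]\setminus\bigcup A_c^*$. By Proposition 7 the number of such $T$ is at most
$$t\cdot\varepsilon_Sk^2\cdot m^2\cdot n^{t-2}\le t\varepsilon_Sn^t=\tfrac\varepsilon4n^t .$$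
Hence all but at most $\frac\varepsilon2n^t+\frac\varepsilon4n^t\le\varepsilon n^t$ edges obey (R1) and (R2). The converse part was proved in Section 2. $\blacksquare$
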